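\title{The separation in the Elton--Odell theorem is not invariant under renorming}

\begin{abstract}
By the Elton--Odell theorem, the unit sphere of every infinite-dimensional Banach space contains a $(1+\varepsilon)$-separated sequence for some $\varepsilon>0$. We show that $\varepsilon$ cannot be chosen to depend only on the isomorphism class of the space: for every $\varepsilon>0$, Tsirelson's space $T^*$ has an equivalent norm whose unit ball contains no $(1+\varepsilon)$-separated sequence. This follows from an upper bound for the infimum $\widetilde K(X)$ of the Kottman constants of all renormings of a reflexive space $X$ with a finite-dimensional decomposition. A lower bound, obtained from sums with Thue--Morse signs, matches it for asymptotic-$\ell_p$ spaces, where $\widetilde K(X)=2^{1/p}$, and shows that $\widetilde K$ takes every value in $[1,2]$.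
\end{abstract}

\section{The question and its answer}\label{sec:intro}

Throughout, $X$ is an infinite-dimensional Banach space over $\mathbb R$ or $\mathbb C$, with closed unit ball $B_X$ and unit sphere $S_X$, and subspaces are closed. A sequence $(x_n)_{n=1}^\infty$ in $X$ is \emph{$\sigma$-separated} if $\|x_n-x_k\|\ge\sigma$ for all $n\ne k$. The \emph{Kottman constant}
\[
K(X)=\sup\{\sigma>0 : B_X \text{ contains a $\sigma$-separated sequence}\}
\]
measures how far $B_X$ is from being compact. The triangle inequality gives $K(X)\le2$. Riesz's lemma, applied to the span of the points already chosen, gives $K(X)\ge1$. The Elton--Odell theorem (1981) says that the value $1$ never occurs: $S_X$ contains a $(1+\varepsilon)$-separated sequence for some $\varepsilon>0$, so $K(X)>1$ for every $X$.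

On what does $\varepsilon$ depend? It depends on the space. In $\ell_p$, $1\le p<\infty$, the unit vector basis $(e_n)$ is $2^{1/p}$-separated, and $K(\ell_p)=2^{1/p}$ (see Section~\ref{sec:hump}), which tends to $1$ as $p\to\infty$. The constant $K$ also depends on the norm within one isomorphism class. On $\ell_2$ the formula $|x|=\max\{\|x\|_2,\ \sup_{i\ne j}|x(i)-x(j)|\}$ defines a norm with $\|x\|_2\le|x|\le2\|x\|_2$, $|e_n|=1$ and $|e_n-e_k|\ge2$, so this renorming raises $K$ from $\sqrt2$ to $2$. How far a renorming can \emph{lower} $K$ is the subject of the following question, posed in \cite{problem}.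

\medskip
\noindent\textbf{Question.} \emph{Is it true that for every infinite-dimensional Banach space $X$ there is $\varepsilon>0$ such that, for every equivalent norm $|\cdot|$ on $X$, the unit sphere of $(X,|\cdot|)$ contains a sequence $(x_n)$ with $|x_n-x_k|\ge1+\varepsilon$ for all $n\ne k$?}
\medskip

The relevant isomorphic invariant is the \emph{renorming Kottman constant}
\[
\widetilde K(X)=\inf\{K(Y): Y\text{ isomorphic to }X\}=\inf\{K(X,|\cdot|) : |\cdot|\text{ an equivalent norm on }X\}.
\]
The two infima agree because an isomorphism $S\colon X\to Y$ is an isometry for the equivalent norm $|x|=\|Sx\|$. The Question asks whether $\widetilde K(X)>1$ for every $X$ (Lemma~\ref{lem:basic}).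

The classical spaces suggest a positive answer: it is known that $\widetilde K(X)>1$ if $X$ contains $c_0$ or $\ell_p$. For $\ell_p$ there is a robust reason, explained in Section~\ref{sec:lower}. An equivalent norm changes lengths by a bounded factor, whereas a value of $K$ below $2^{1/p}$ compounds, under repeated differences of basis vectors, into an unbounded change. Nevertheless the answer is negative. Let $T$ be the Figiel--Johnson space and $T^*$ its dual, Tsirelson's original space; the properties of $T$ that we use are recalled in Section~\ref{sec:tsirelson}.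

\begin{theorem}\label{thm:main}
$\widetilde K(T^*)=1$. Hence for $X=T^*$ no $\varepsilon>0$ has the property in the Question. The same holds for every infinite-dimensional subspace of $T^*$.
\end{theorem}

By the Elton--Odell theorem the infimum defining $\widetilde K(T^*)$ is not attained.

The bound $K(\ell_p)\le2^{1/p}$ has two sources: reflexivity, and the inequality $\|u+v\|\le(\|u\|^p+\|v\|^p)^{1/p}$ for vectors $u,v$ with successive supports. So we look for a reflexive space that can be renormed, for each finite $p$, to satisfy this inequality. In $T^*$, any $n$ vectors with successive supports beyond the $n$th coordinate satisfy $\|f_1+\dots+f_n\|\le2\max_i\|f_i\|$. For $n=2$ this is only the triangle inequality. The proof converts the information carried by large $n$ into information about two vectors, in two steps: the estimate for one large $n$ forces an upper $\ell_p$-estimate, with some constant, for any number of vectors supported far out, and a renorming then reduces the constant to $1$.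

The argument bounds $\widetilde K(X)$ from above for every reflexive space with a finite-dimensional decomposition (Theorem~\ref{thm:upper}), and Theorem~\ref{thm:main} is deduced from this in Section~\ref{sec:tsirelson}. Theorem~\ref{thm:lower} is a lower bound valid in every space. Theorem~\ref{thm:sharp} combines the two bounds.

\section{Preliminaries}\label{sec:prelim}

\subsection{Elementary properties of $\widetilde K$}

\begin{lemma}\label{lem:basic}
\begin{enumerate}
\item[(i)] $1\le\widetilde K(X)\le2$.
\item[(ii)] If $Z$ is an infinite-dimensional subspace of $X$, then $\widetilde K(Z)\le\widetilde K(X)$.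
\item[(iii)] For a given $X$, some $\varepsilon>0$ has the property in the Question if and only if $\widetilde K(X)>1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Every equivalent norm has $1<K(X,|\cdot|)\le2$.

(ii) An equivalent norm $|\cdot|$ on $X$ restricts to an equivalent norm on $Z$, and $K(Z,|\cdot|)\le K(X,|\cdot|)$ because the unit ball of $Z$ lies in that of $X$.

(iii) If $\varepsilon$ has the property, then $K(X,|\cdot|)\ge1+\varepsilon$ for every equivalent norm, since the sphere lies in the ball; so $\widetilde K(X)\ge1+\varepsilon$. Conversely, let $\widetilde K(X)>1+\varepsilon$ with $\varepsilon>0$, and let $|\cdot|$ be an equivalent norm. Its unit ball contains a $\sigma$-separated sequence $(x_n)$ for some $\sigma>1+\varepsilon$. Pass to a subsequence with $|x_n|\to\rho\le1$. From $\sigma\le|x_n|+|x_k|$ we get $\rho\ge\sigma/2>0$. For large $n$ put $z_n=x_n/|x_n|$ and $\eta_n=|z_n-x_n/\rho|=\bigl|1-|x_n|/\rho\bigr|$, so that $\eta_n\to0$. Then $|z_n-z_k|\ge\sigma/\rho-\eta_n-\eta_k\ge\sigma-\eta_n-\eta_k$, which is at least $1+\varepsilon$ when $n\ne k$ are large.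
\end{proof}

\subsection{Finite-dimensional decompositions}

A sequence $(F_i)_{i\ge1}$ of finite-dimensional subspaces of $X$ is a \emph{finite-dimensional decomposition} (FDD) if every $x\in X$ has a unique expansion $x=\sum_i x(i)$ with $x(i)\in F_i$, convergent in norm. A Schauder basis $(e_i)$ gives the FDD $F_i=\operatorname{span}\{e_i\}$. The \emph{support} of $x$ is $\operatorname{supp}x=\{i:x(i)\ne0\}$. For an interval $E\subseteq\mathbb N$, finite or infinite, put $P_Ex=\sum_{i\in E}x(i)$; the empty interval is allowed, and $P_\emptyset=0$. We use the standard fact that $\sup_E\|P_E\|<\infty$, and the following consequences of the definition: $P_EP_F=P_{E\cap F}$, the projection $P_E$ has finite rank when $E$ is finite, and $P_{(m,\infty)}x\to0$ as $m\to\infty$ for each $x$.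

For finite sets of integers, $E_1<\dots<E_n$ means that every element of $E_i$ is smaller than every element of $E_j$ whenever $i<j$. Vectors $x_1,\dots,x_n$ are \emph{successive}, written $x_1<\dots<x_n$, if $x_i=P_{E_i}x_i$ for some finite intervals $E_1<\dots<E_n$. Zero vectors are allowed, so a statement about $n$ successive vectors covers all shorter families as well.

\subsection{The growth exponent}

For $X$ with a fixed FDD put
\[
b_n(X)=\inf_N\ \sup\Big\{\Big\|\sum_{i=1}^nx_i\Big\| : x_1<\dots<x_n\text{ in }B_X,\ \operatorname{supp}x_i\subseteq[N,\infty)\Big\},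
\]
\[
s(X)=\liminf_{n\to\infty}\frac{\log b_n(X)}{\log n}.
\]
Thus $b_n(X)$ is the largest norm that a sum of $n$ successive vectors of the ball can have when their supports are pushed to infinity, and $s(X)$ is its lower exponent of growth. Both depend on the FDD, which the notation suppresses. One unit vector and $n-1$ zeros give $b_n\ge1$, and the triangle inequality gives $b_n\le n$, so $s(X)\in[0,1]$. For the unit vector bases, $b_n(\ell_p)=n^{1/p}$ and $b_n(c_0)=1$, so $s(\ell_p)=1/p$ and $s(c_0)=0$. If $\alpha\|x\|\le|x|\le\beta\|x\|$, then the numbers $b_n$ for the two norms differ by a factor between $\alpha/\beta$ and $\beta/\alpha$. This factor disappears in the limit, so $s(X)$ is unchanged by renorming.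

\section{The upper bound}\label{sec:upper}

\begin{theorem}\label{thm:upper}
If $X$ is infinite-dimensional and reflexive with an FDD, then $\widetilde K(X)\le2^{s(X)}$.
\end{theorem}

We first isolate two properties of a norm that give $K\le2^{1/p}$ in a reflexive space, and then build a norm with these properties for every $p$ with $s(X)<1/p<1$.

\subsection{Which norms have $K\le 2^{1/p}$}\label{sec:hump}

Consider in $B_{\ell_p}$ a sequence of the special form $x_n=x+y_n$ with $x<y_1<y_2<\cdots$. Each $y_n$ is the restriction of $x_n$ to an interval, so $\|y_n\|\le1$. The common part $x$ cancels in differences, and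
\[
\|x_n-x_k\|^p=\|y_n-y_k\|^p=\|y_n\|^p+\|y_k\|^p\le2 .
\]
This used two properties of the norm, (a) and (b) below. Reflexivity supplies the rest: a bounded sequence has a subsequence that is almost of the special form, with $x$ its weak limit. It is enough to have (a) and (b) beyond some fixed $N$, because a weakly null sequence becomes small on the finite-dimensional part $P_{[1,N)}X$.

\begin{lemma}\label{lem:hump}
Let $X$ be reflexive with an FDD, let $1<p<\infty$ and $N\in\mathbb N$, and let $|\cdot|$ be an equivalent norm on $X$ such that
\begin{enumerate}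
\item[(a)] $|P_Ex|\le|x|$ for every $x\in X$ and every finite interval $E\subseteq[N,\infty)$;
\item[(b)] $|u+v|\le(|u|^p+|v|^p)^{1/p}$ whenever $u<v$ are supported in $[N,\infty)$.
\end{enumerate}
Then $K(X,|\cdot|)\le2^{1/p}$.
\end{lemma}

\begin{proof}
Let $(x_n)$ be $\sigma$-separated in the unit ball of $|\cdot|$. In a reflexive space every bounded sequence has a weakly convergent subsequence, so we may assume that $x_n\to x$ weakly. Then $y_n=x_n-x\to0$ weakly, and $|P_{[1,m]}y_n|\to0$ as $n\to\infty$ for each $m$, because a bounded operator of finite rank maps weakly null sequences to norm null sequences. Let $\eta>0$ and choose, in this order,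
\begin{itemize}
\item $M\ge N$ with $|P_{(M,\infty)}x|<\eta$;
\item $n_1$ with $|P_{[1,M]}y_{n_1}|<\eta$, and $M'>M$ with $|P_{(M',\infty)}y_{n_1}|<\eta$;
\item $n_2>n_1$ with $|P_{[1,M']}y_{n_2}|<\eta$, and $M''>M'$ with $|P_{(M'',\infty)}y_{n_2}|<\eta$.
\end{itemize}
Put $u=P_{(M,M']}y_{n_1}$ and $v=P_{(M',M'']}y_{n_2}$. Then $u<v$ are supported in $[N,\infty)$. Since $y_{n_1}-u=P_{[1,M]}y_{n_1}+P_{(M',\infty)}y_{n_1}$ and $y_{n_2}-v=P_{[1,M']}y_{n_2}+P_{(M'',\infty)}y_{n_2}$, both differences have norm less than $2\eta$. The vectors $y_n$ need not lie in the unit ball, but $u$ and $v$ almost do, because they live where $x$ is small. Indeed, if $E$ is $(M,M']$ or $(M',M'']$, then $P_Ex=P_EP_{(M,\infty)}x$, and (a) gives, for every $n$,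
\[
|P_Ey_n|\le|P_Ex_n|+|P_EP_{(M,\infty)}x|\le|x_n|+|P_{(M,\infty)}x|\le1+\eta .
\]
So $|u|,|v|\le1+\eta$. By (b) applied to $u$ and $-v$,
\[
\sigma\le|x_{n_1}-x_{n_2}|=|y_{n_1}-y_{n_2}|\le|u-v|+4\eta\le2^{1/p}(1+\eta)+4\eta .
\]
Letting $\eta\to0$ gives $\sigma\le2^{1/p}$.
\end{proof}

The norm of $\ell_p$, $1<p<\infty$, satisfies (a) and (b) with $N=1$. Together with the $2^{1/p}$-separated basis, this gives $K(\ell_p)=2^{1/p}$; for $p=1$ the upper bound $2$ is the trivial one.

\begin{example}\label{ex:c0}
The norm of $c_0$ satisfies (a), and it satisfies (b) for every $p$, since $\|u+v\|=\max\{\|u\|,\|v\|\}$ for $u<v$. Yet $K(c_0)=2$. The unit vectors $x_n=e_n-\sum_{i<n}e_i$ satisfy $x_k(k)-x_n(k)=2$ for $k<n$. Their coordinatewise limit $(-1,-1,\dots)$ is not in $c_0$, so there is no vector $x$ with small tail to subtract.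
\end{example}

\subsection{From one value of $b_r$ to an upper $\ell_p$-estimate}

Property (b) concerns two vectors and has constant exactly $1$, so it does not survive renorming. Its isomorphic form is obtained by iterating it: an estimate $\|\sum x_i\|\le B(\sum\|x_i\|^p)^{1/p}$ for \emph{any number} of successive vectors supported in a \emph{fixed} tail $[N,\infty)$. A bound on the numbers $b_n$ looks weaker, since the tail on which it holds moves with $n$. We show that one well-chosen $n=r$ suffices.

Suppose that, for some $r$, $B$ and $N$,
\begin{equation}\label{eq:r}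
\Big\|\sum_{j=1}^ru_j\Big\|\le B\max_j\|u_j\|\qquad\text{for all }u_1<\dots<u_r\text{ supported in }[N,\infty).
\end{equation}
Take first $n=r^k$ successive unit vectors supported in $[N,\infty)$. Split them into $r$ consecutive groups of $r^{k-1}$ vectors and apply \eqref{eq:r} to the sums of the groups. Induction on $k$ bounds the total by $B^k$, which is at most $n^{1/p}$ as soon as $B\le r^{1/p}$. For vectors of unequal norms one should group so that the quantities $\sum\|x_i\|^p$ over the groups are small, rather than the numbers of terms equal. A single vector cannot be split, and this costs a factor of about $2$ in the number of groups.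

\begin{lemma}\label{lem:p-est}
Let $X$ have an FDD. Let $1<p<\infty$, let $r\ge3$ be an integer, $B\ge1$ and $N\in\mathbb N$. Assume \eqref{eq:r} and $B\delta^{1/p}<1$, where $\delta=\frac2{r-1}$. Then for every $n$,
\begin{equation}\label{eq:p}
\Big\|\sum_{i=1}^nx_i\Big\|\le B\Big(\sum_{i=1}^n\|x_i\|^p\Big)^{1/p}\quad\text{for all }x_1<\dots<x_n\text{ supported in }[N,\infty).
\end{equation}
\end{lemma}

\begin{proof}
Fix $n$, and let $A$ be the least constant that can replace $B$ in \eqref{eq:p} for this $n$. Then $1\le A\le n$, by considering a single nonzero vector and by the triangle inequality. We bound $A$ in terms of itself.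

Take nonzero $x_1<\dots<x_{n'}$ supported in $[N,\infty)$, with $n'\le n$ and $\sum_i\|x_i\|^p=1$. The \emph{mass} of $I\subseteq\{1,\dots,n'\}$ is $\mu(I)=\sum_{i\in I}\|x_i\|^p$. Partition $\{1,\dots,n'\}$ into consecutive intervals $I_1<\dots<I_\ell$ greedily, from left to right: if the first unused index has mass greater than $\delta$, take it as a singleton; otherwise take the longest interval of mass at most $\delta$ that starts there.

We claim that $\ell<r$. For $j<\ell$ we have $\mu(I_j\cup I_{j+1})>\delta$: either $I_j$ is a singleton of mass greater than $\delta$, or adding to $I_j$ the first index of $I_{j+1}$ already pushes the mass above $\delta$. If $\ell\ge2$, the $\lfloor\ell/2\rfloor$ disjoint sets $I_1\cup I_2,\ I_3\cup I_4,\dots$ have total mass at most $1$, so $\lfloor\ell/2\rfloor\,\delta<1$ and $\ell\le2\lfloor\ell/2\rfloor+1<\frac2\delta+1=r$. If $\ell=1$, then $\ell<r$ because $r\ge3$.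

The vectors $u_j=\sum_{i\in I_j}x_i$ are successive and supported in $[N,\infty)$. If $I_j$ is a singleton, then $\|u_j\|\le1$. Otherwise $\mu(I_j)\le\delta$, and the definition of $A$ gives $\|u_j\|\le A\mu(I_j)^{1/p}\le A\delta^{1/p}$. By \eqref{eq:r}, $\|\sum_ix_i\|=\|\sum_ju_j\|\le B\max\{1,A\delta^{1/p}\}$. Taking the supremum over all such families gives $A\le\max\{B,\ B\delta^{1/p}A\}$. Since $B\delta^{1/p}<1$ and $0<A<\infty$, the inequality $A\le B\delta^{1/p}A$ is impossible, so $A\le B$.
\end{proof}

\subsection{Reducing the constant to $1$}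

The first candidate for a norm with property (b) is $\nu(x)=\inf(\sum_j\|P_{E_j}x\|^p)^{1/p}$, for $x$ finitely supported in $[N,\infty)$, where the infimum is over finite intervals $E_1<\dots<E_m$ in $[N,\infty)$ that cover $\operatorname{supp}x$. By \eqref{eq:p} it lies between $B^{-1}\|x\|$ and $\|x\|$, and joining a family for $u$ to a family for $v$ is exactly what (b) asks for. The difficulty is the triangle inequality: two vectors may need different families, and an infimum of norms has no reason to be a norm. In the dual space the upper $\ell_p$-estimate becomes a lower $\ell_q$-estimate, the infimum becomes a supremum, and suprema of seminorms are seminorms. So we renorm the dual of the tail and return by duality.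

\begin{lemma}\label{lem:renorm}
Let $X$ have an FDD with $\|P_E\|\le1$ for every interval $E$. Let $1<p<\infty$, $B\ge1$ and $N\in\mathbb N$, and assume \eqref{eq:p} for every $n$. Then there is a norm $|\cdot|$ on $X$ with $(1+B)^{-1}\|x\|\le|x|\le\|x\|$ that satisfies \textup{(a)} and \textup{(b)} of Lemma~\ref{lem:hump}. Moreover $|x|=\|x\|$ if $\operatorname{supp}x\subseteq[1,N)$.
\end{lemma}

\begin{proof}
Let $1/p+1/q=1$ and $X_N=P_{[N,\infty)}X$, a subspace that every $P_E$ maps into itself. For $g\in X_N^*$ write $gP_E=g\circ P_E\in X_N^*$, and define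
\[
|g|_*=\sup\Big\{\Big(\sum_{j=1}^m\|gP_{E_j}\|^q\Big)^{1/q}: m\ge1,\ E_1<\dots<E_m\text{ finite intervals in }[N,\infty)\Big\}.
\]
For each family the expression in braces is a seminorm in $g$, by Minkowski's inequality.

\emph{Step 1: $\|g\|\le|g|_*\le B\|g\|$.} For $x\in X_N$ we have $g(x)=\lim_Mg(P_{[N,M]}x)$ and $|g(P_{[N,M]}x)|\le\|gP_{[N,M]}\|\,\|x\|\le|g|_*\|x\|$. This is the left inequality. For the right one, fix a family $E_1<\dots<E_m$ and put $a_j=\|gP_{E_j}\|$. Since $\|P_{E_j}\|\le1$, the projection $P_{E_j}$ maps $B_{X_N}$ onto the unit ball of $P_{E_j}X$, so $a_j$ is the supremum of $|g|$ on that ball. The ball is compact, so after multiplication by a unimodular scalar there is $u_j\in P_{E_j}X$ with $\|u_j\|\le1$ and $g(u_j)=a_j$. By \eqref{eq:p} and $(q-1)p=q$,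
\[
\sum_ja_j^q=g\Big(\sum_ja_j^{q-1}u_j\Big)\le\|g\|\,B\Big(\sum_ja_j^{(q-1)p}\Big)^{1/p}=B\|g\|\Big(\sum_ja_j^q\Big)^{1/p},
\]
and therefore $(\sum_ja_j^q)^{1/q}\le B\|g\|$. Thus $|\cdot|_*$ is an equivalent norm on $X_N^*$.

\emph{Step 2: a lower $\ell_q$-estimate with constant $1$.} Let $E<F$ be finite intervals in $[N,\infty)$. We claim that
\begin{equation}\label{eq:q}
|gP_E|_*^q+|gP_F|_*^q\le|g|_*^q .
\end{equation}
Let $E_1<\dots<E_m$ and $E'_1<\dots<E'_{m'}$ be two families as in the definition of $|\cdot|_*$. Then $E\cap E_1<\dots<E\cap E_m<F\cap E'_1<\dots<F\cap E'_{m'}$ is again such a family, so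
\[
\sum_j\|gP_EP_{E_j}\|^q+\sum_k\|gP_FP_{E'_k}\|^q=\sum_j\|gP_{E\cap E_j}\|^q+\sum_k\|gP_{F\cap E'_k}\|^q\le|g|_*^q .
\]
The supremum over both families gives \eqref{eq:q}. The case $F=\emptyset$ reads $|gP_E|_*\le|g|_*$.

\emph{Step 3: the norm on $X$.} For $x\in X_N$ let $|x|_N=\sup\{|g(x)|:|g|_*\le1\}$, a seminorm with $|g(x)|\le|g|_*|x|_N$. By Step 1, $|g|_*\le1$ implies $\|g\|\le1$, and $\|g\|\le B^{-1}$ implies $|g|_*\le1$. With the Hahn--Banach theorem this gives $B^{-1}\|x\|\le|x|_N\le\|x\|$. For $x\in X$ put
\[
|x|=\max\{\|P_{[1,N)}x\|,\ |P_{[N,\infty)}x|_N\}.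
\]
Then $|x|=|x|_N$ on $X_N$, and $|x|=\|x\|$ if $\operatorname{supp}x\subseteq[1,N)$. Also $|x|\le\|x\|$ because the projections have norm at most $1$, and $\|x\|\le\|P_{[1,N)}x\|+B|P_{[N,\infty)}x|_N\le(1+B)|x|$.

\emph{Step 4: properties \textup{(a)} and \textup{(b)}.} Let $g\in X_N^*$ with $|g|_*\le1$. For (a), let $x\in X$, $x'=P_{[N,\infty)}x$, and let $E\subseteq[N,\infty)$ be a finite interval. Then $P_Ex=P_Ex'\in X_N$ and $|g(P_Ex)|=|gP_E(x')|\le|gP_E|_*|x'|_N\le|x|$. For (b), write $u=P_Eu$ and $v=P_Fv$ with finite intervals $E<F$ in $[N,\infty)$. By H\"older's inequality and \eqref{eq:q},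
\[
|g(u+v)|=|gP_E(u)+gP_F(v)|\le|gP_E|_*|u|+|gP_F|_*|v|\le(|u|^p+|v|^p)^{1/p}.
\]
Taking the supremum over $g$ gives (a) and (b).
\end{proof}

\subsection{Proof of Theorem~\ref{thm:upper}}

\begin{proof}
The norm $\|x\|'=\sup_E\|P_Ex\|$, with the supremum over all intervals, satisfies $\|x\|\le\|x\|'\le(\sup_E\|P_E\|)\|x\|$ and $\|P_Fx\|'=\sup_E\|P_{E\cap F}x\|\le\|x\|'$. Neither $\widetilde K(X)$ nor $s(X)$ changes under renorming, so we may assume $\|P_E\|\le1$ for every interval $E$. If $s(X)=1$ the claim is Lemma~\ref{lem:basic}(i). So let $s(X)<t'<t<1$ and $p=1/t\in(1,\infty)$.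

Since $\liminf_r\log b_r/\log r<t'$, there are arbitrarily large $r$ with $b_r(X)<r^{t'}$. Since $t'<t$, we have $r^{t'}\bigl(\frac2{r-1}\bigr)^t\to0$. Fix $r\ge3$ such that $B=r^{t'}\ge1$ satisfies both $b_r(X)<B$ and $B\bigl(\frac2{r-1}\bigr)^{1/p}<1$. By the definition of $b_r$ and homogeneity, there is $N$ for which \eqref{eq:r} holds. Lemma~\ref{lem:p-est} gives \eqref{eq:p} for every $n$, Lemma~\ref{lem:renorm} gives an equivalent norm with (a) and (b), and Lemma~\ref{lem:hump} bounds its Kottman constant by $2^{1/p}=2^t$. Hence $\widetilde K(X)\le2^t$, and we let $t\downarrow s(X)$.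
\end{proof}

\begin{remark}\label{rem:upper}
Only one value of $r$ was used for each $t$, which is why $s(X)$ is defined with a lower limit. Reflexivity was used once, to extract the weak limit in Lemma~\ref{lem:hump}, and it cannot be dropped from the theorem: $s(c_0)=0$, while $\widetilde K(c_0)>1$ by the known result quoted in Section~\ref{sec:intro}. Example~\ref{ex:c0} shows where the proof breaks.
\end{remark}

\begin{remark}\label{rem:slow}
If $X$ is reflexive with an FDD and $b_n(X)$ grows more slowly than every power of $n$, then $s(X)=0$. Theorem~\ref{thm:upper} and Lemma~\ref{lem:basic} then give $\widetilde K=1$ for $X$ and for all its infinite-dimensional subspaces. Boundedness of $(b_n)$ is not required.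
\end{remark}

\section{Tsirelson's space}\label{sec:tsirelson}

We need a reflexive space with $s=0$. A basis $(e_i)$ is \emph{$1$-unconditional} if changing the signs of the coefficients of a vector does not change its norm. For $E\subseteq\mathbb N$, let $Ex$ be the restriction of $x=\sum_ia_ie_i$ to $E$, that is, $Ex=\sum_{i\in E}a_ie_i$. It is the average of $x$ and of the vector obtained by changing the signs outside $E$, so $\|Ex\|\le\|x\|$. We use the following fact from \cite{FJ} and \cite[Example 2.e.1]{LT}, and nothing else about $T$.

\medskip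
\noindent\emph{There is a reflexive Banach space $T$ with a normalized $1$-unconditional basis $(e_i)$ such that, for all $n$, all finite sets $E_1<\dots<E_n$ with $n<\min E_1$, and all finitely supported $x$,}
\begin{equation}\label{eq:T}
\|x\|\ge\frac12\sum_{i=1}^n\|E_ix\| .
\end{equation}

Inequality \eqref{eq:T} remains true if some of the sets $E_i\subseteq[n+1,\infty)$ are empty: discard them, complete the remaining sets to a family of $n$ sets by singletons placed further out, and drop the nonnegative terms that these contribute.

The dual of a reflexive space is reflexive, and the biorthogonal functionals of a basis of a reflexive space form a basis of the dual. So $T^*$ is reflexive with basis $(e_i^*)$, and the associated projections act by $(P_Ef)(x)=f(Ex)$. The lower $\ell_1$-estimate \eqref{eq:T} dualizes to an upper $\ell_\infty$-estimate.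

\begin{lemma}\label{lem:Tstar}
If $f_1<\dots<f_n$ in $T^*$ are supported in $[n+1,\infty)$, then $\|\sum_{i=1}^nf_i\|\le2\max_i\|f_i\|$.
\end{lemma}

\begin{proof}
We may assume $\|f_i\|\le1$ for all $i$. Write $f_i=P_{E_i}f_i$ with finite intervals $E_1<\dots<E_n$ in $[n+1,\infty)$. For finitely supported $x\in B_T$, inequality \eqref{eq:T} gives
\[
\Big|\sum_if_i(x)\Big|=\Big|\sum_if_i(E_ix)\Big|\le\sum_i\|E_ix\|\le2\|x\|\le2 .
\]
Finitely supported vectors are dense in $B_T$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:Tstar}, $b_n(T^*)\le2$ for all $n$, so $s(T^*)=0$ and Theorem~\ref{thm:upper} gives $\widetilde K(T^*)\le1$. For an infinite-dimensional subspace $Z\subseteq T^*$, including $Z=T^*$, parts (i) and (ii) of Lemma~\ref{lem:basic} give $1\le\widetilde K(Z)\le\widetilde K(T^*)\le1$. Given $\varepsilon>0$, there is thus an equivalent norm on $Z$ with Kottman constant less than $1+\varepsilon$. Its unit ball, and hence its unit sphere, contains no $(1+\varepsilon)$-separated sequence.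
\end{proof}

\begin{remark}\label{rem:uniform}
For $T^*$ the renormings stay uniformly close to the original norm. We have $\|P_E\|\le1$ because $\|Ex\|\le\|x\|$ in $T$. Given $1<p<\infty$, take an integer $r>2^{p+1}+1$, so that $2\bigl(\frac2{r-1}\bigr)^{1/p}<1$. By Lemma~\ref{lem:Tstar}, \eqref{eq:r} holds with $B=2$ and $N=r+1$. The lemmas of Section~\ref{sec:upper} give a norm with $\frac13\|f\|\le|f|\le\|f\|$ and Kottman constant at most $2^{1/p}$. What degenerates as $p\to\infty$ is $N$: the new norm agrees with the original one on vectors supported in $[1,r]$, so on each finitely supported vector these norms eventually equal the original norm, whose Kottman constant is greater than $1$.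
\end{remark}

\section{The lower bound}\label{sec:lower}

Why can $\ell_p$ not be renormed to have $K<2^{1/p}$? Let $|\cdot|$ be an equivalent norm, scaled so that $|e_n|\le1$, and let $\lambda>K(\ell_p,|\cdot|)$. No subsequence of $(e_n)$ is $\lambda$-separated. Ramsey's theorem states that if the two-element subsets of $\mathbb N$ are colored with two colors, then some infinite set has all its two-element subsets of one color. It turns the negative statement into a positive one: along a subsequence, which we relabel, \emph{all} distances are less than $\lambda$. The vectors $\lambda^{-1}(e_1-e_2),\ \lambda^{-1}(e_3-e_4),\dots$ form a new sequence in the unit ball, and the same argument applies to it. After relabeling again,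
\[
|(e_1-e_2)-(e_3-e_4)|=|e_1-e_2-e_3+e_4|<\lambda^2,
\]
while this vector has $\ell_p$-norm $4^{1/p}$. After $k$ rounds we compare $\lambda^k$ with $2^{k/p}$, and the constant of equivalence of the two norms, which does not depend on $k$, cannot absorb the ratio unless $\lambda\ge2^{1/p}$.

The signs produced by repeated differences are the \emph{Thue--Morse signs}, defined by $\theta_1=1$ and $\theta_{2^k+i}=-\theta_i$ for $1\le i\le2^k$, $k\ge0$. The first eight are $+,-,-,+,-,+,+,-$. The argument uses only a lower bound for sums with these signs, and it needs neither an FDD nor reflexivity.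

\begin{theorem}\label{thm:lower}
Suppose that $X$ contains a bounded sequence $(x_n)$, and that there are $c>0$ and $\alpha\ge0$ such that for infinitely many $k$ there is $m$ with
\[
\Big\|\sum_{i=1}^{2^k}\theta_ix_{n_i}\Big\|\ge c\,2^{\alpha k}\qquad\text{whenever }m\le n_1<\dots<n_{2^k}.
\]
Then $\widetilde K(X)\ge2^\alpha$.
\end{theorem}

The signs cannot be replaced by plus signs. For a constant sequence $x_n=x\in S_{T^*}$ the unsigned sums have norm $2^k$, while $\widetilde K(T^*)=1$. The hypothesis must cover all far-out choices of indices because Ramsey's theorem gives no control over which indices survive.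

\begin{lemma}\label{lem:ramsey}
Let $|\cdot|$ be an equivalent norm on $X$ with $K(X,|\cdot|)<\lambda$, and let $|x_n|\le1$ for all $n$. Then for all $k\ge0$ and $m\ge1$ there are $m\le n_1<\dots<n_{2^k}$ with $|\sum_{i=1}^{2^k}\theta_ix_{n_i}|\le\lambda^k$.
\end{lemma}

\begin{proof}
For a set $A=\{n_1<\dots<n_{2^k}\}$ write $x_A=\sum_{i=1}^{2^k}\theta_ix_{n_i}$. If $A<A'$ both have $2^k$ elements, the recursion for $\theta$ says that $x_{A\cup A'}=x_A-x_{A'}$. Fix $m$. To be able to apply Ramsey's theorem again at each stage, we prove more, by induction on $k$: there is an infinite sequence $A_1<A_2<\cdots$ of $2^k$-element subsets of $[m,\infty)$ with $|x_{A_i}|\le\lambda^k$ for all $i$.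

For $k=0$ take $A_i=\{m-1+i\}$. Given such a sequence for $k$, color $\{i,j\}$ according to whether $|x_{A_i}-x_{A_j}|\ge\lambda^{k+1}$ or not, and let $i_1<i_2<\cdots$ be an infinite set with all pairs of one color. If the inequality held for all pairs, then $(\lambda^{-k}x_{A_{i_l}})_l$ would be a $\lambda$-separated sequence in the unit ball of $|\cdot|$, contrary to $K(X,|\cdot|)<\lambda$. So it fails for all pairs. The sets $A'_l=A_{i_{2l-1}}\cup A_{i_{2l}}$ have $2^{k+1}$ elements and satisfy $A'_1<A'_2<\cdots$ and $|x_{A'_l}|=|x_{A_{i_{2l-1}}}-x_{A_{i_{2l}}}|<\lambda^{k+1}$.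
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Let $|\cdot|$ be an equivalent norm. Choose $d>0$ with $|\cdot|\ge d\|\cdot\|$ and $M>0$ with $|x_n|\le M$ for all $n$, and let $\lambda>K(X,|\cdot|)$. For each of the infinitely many $k$ in the hypothesis, take the corresponding $m$ and apply Lemma~\ref{lem:ramsey} to $(x_n/M)$. For the resulting indices,
\[
d\,c\,2^{\alpha k}\le d\Big\|\sum_{i=1}^{2^k}\theta_ix_{n_i}\Big\|\le\Big|\sum_{i=1}^{2^k}\theta_ix_{n_i}\Big|\le M\lambda^k .
\]
Thus $(2^\alpha/\lambda)^k\le M/(dc)$ for infinitely many $k$, which forces $2^\alpha\le\lambda$. Let $\lambda\downarrow K(X,|\cdot|)$ and take the infimum over all equivalent norms.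
\end{proof}

\section{Asymptotic-$\ell_p$ spaces and the range of $\widetilde K$}\label{sec:sharp}

The two bounds meet when sums of far-out successive vectors are controlled from both sides by the same exponent. Let $1\le p\le\infty$. A space $X$ with an FDD is \emph{asymptotic-$\ell_p$} with respect to it if there is $C$ such that for every $n$ there is $N$ with
\begin{equation}\label{eq:asymp}
C^{-1}\big\|(\|x_i\|)_{i=1}^n\big\|_{\ell_p^n}\le\Big\|\sum_{i=1}^nx_i\Big\|\le C\big\|(\|x_i\|)_{i=1}^n\big\|_{\ell_p^n}
\end{equation}
for all $x_1<\dots<x_n$ supported in $[N,\infty)$. The space $\ell_p$, $1\le p<\infty$, is asymptotic-$\ell_p$ with $C=N=1$. With $C=2$ and $N=n+1$, the space $T$ is asymptotic-$\ell_1$, by the triangle inequality and \eqref{eq:T} applied to $x=\sum_ix_i$, and $T^*$ is asymptotic-$\ell_\infty$, by Lemma~\ref{lem:Tstar} and $\|P_E\|\le1$.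

For the lower bound alone, one sequence that behaves asymptotically like the basis of $\ell_p$ is enough. A sequence $(x_n)$ is \emph{seminormalized} if $0<\inf_n\|x_n\|\le\sup_n\|x_n\|<\infty$. It \emph{generates the spreading model} $(v_i)$, a sequence in a normed space $V$, if for every $n$, all scalars $a_1,\dots,a_n$ and every $\eta>0$ there is $m$ such that
\[
\Big|\,\Big\|\sum_{i=1}^na_ix_{j_i}\Big\|-\Big\|\sum_{i=1}^na_iv_i\Big\|_V\Big|<\eta\qquad\text{whenever }m\le j_1<\dots<j_n .
\]
The sequence $(v_i)$ is \emph{equivalent to the basis of $\ell_p$} if there are $0<c\le c'$ with $c(\sum|a_i|^p)^{1/p}\le\|\sum a_iv_i\|_V\le c'(\sum|a_i|^p)^{1/p}$ for all finite families of scalars.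

\begin{theorem}\label{thm:sharp}
\begin{enumerate}
\item[(1)] Let $X$ be reflexive with an FDD and asymptotic-$\ell_p$ with respect to it, $1\le p\le\infty$. Then $\widetilde K(X)=2^{1/p}$, where $2^{1/\infty}=1$. In particular, among these spaces $\widetilde K(X)=1$ exactly when $p=\infty$.
\item[(2)] $\{\widetilde K(X):\dim X=\infty\}=[1,2]$.
\item[(3)] If some seminormalized sequence in $X$ generates a spreading model equivalent to the basis of $\ell_p$, $1\le p<\infty$, then $\widetilde K(X)\ge2^{1/p}>1$.
\end{enumerate}
\end{theorem}

\begin{proof}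
(1) The right half of \eqref{eq:asymp} gives $b_n(X)\le Cn^{1/p}$, so $s(X)\le1/p$, and $\widetilde K(X)\le2^{1/p}$ by Theorem~\ref{thm:upper}. For $p=\infty$ the reverse inequality is Lemma~\ref{lem:basic}(i). Let $p<\infty$. Since $X$ is infinite-dimensional, $F_j\ne\{0\}$ for infinitely many $j$, say for $j_1<j_2<\cdots$, and $j_n\ge n$. Choose unit vectors $x_n\in F_{j_n}$. Given $k$, let $m$ be the integer $N$ that \eqref{eq:asymp} provides for $2^k$ vectors. If $m\le n_1<\dots<n_{2^k}$, then the vectors $\theta_ix_{n_i}$ are successive unit vectors supported in $[m,\infty)$, and the left half of \eqref{eq:asymp} gives $\|\sum_{i\le2^k}\theta_ix_{n_i}\|\ge C^{-1}2^{k/p}$. Theorem~\ref{thm:lower} with $\alpha=1/p$ gives $\widetilde K(X)\ge2^{1/p}$.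

(2) The set is contained in $[1,2]$ by Lemma~\ref{lem:basic}(i). The value $1$ is attained by $T^*$. For $1<p<\infty$ the space $\ell_p$ is reflexive, so part (1) gives $\widetilde K(\ell_p)=2^{1/p}$, and these numbers fill $(1,2)$. In $\ell_1$ we have $\|\sum_{i\le2^k}\theta_ie_{n_i}\|=2^k$ for all $n_1<\dots<n_{2^k}$, so Theorem~\ref{thm:lower} with $\alpha=1$ gives $\widetilde K(\ell_1)=2$.

(3) Let $(x_n)$ generate $(v_i)$, with $c$ as above. Then $\|\sum_{i\le2^k}\theta_iv_i\|_V\ge c\,2^{k/p}$. The definition of a spreading model, with $a_i=\theta_i$ and $\eta=\frac c22^{k/p}$, gives for each $k$ an $m$ such that $\|\sum_{i\le2^k}\theta_ix_{n_i}\|\ge\frac c22^{k/p}$ whenever $m\le n_1<\dots<n_{2^k}$. Apply Theorem~\ref{thm:lower} with $\alpha=1/p$.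
\end{proof}

Part (1) shows that Theorem~\ref{thm:upper} is sharp on this class, since there $2^{1/p}=\widetilde K(X)\le2^{s(X)}\le2^{1/p}$. It also gives $\widetilde K(T)=2$. By Lemma~\ref{lem:basic}(ii) and the values found in the proof of part (2), every space that contains an isomorphic copy of $\ell_p$, $1\le p<\infty$, has $\widetilde K\ge2^{1/p}$. By Lemma~\ref{lem:basic}(iii), every space covered by part (3) admits an $\varepsilon>0$ with the property in the Question. We do not claim a full characterization of the spaces $X$ with $\widetilde K(X)=1$.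

\begin{thebibliography}{9}

\bibitem{FJ}
T. Figiel and W. B. Johnson, \emph{Compositio Math.} \textbf{29} (1974), 179--190.

\bibitem{problem}
Institute of Mathematics, Czech Academy of Sciences,
\texttt{https://www.uibk.ac.at/\allowbreak mathematik/\allowbreak personal/\allowbreak russo/\allowbreak dateien/\allowbreak talks/\allowbreak 2021\_tartu.pdf}.

\bibitem{LT}
Lindenstrauss and Tzafriri, \emph{Classical Banach Spaces I}.

\end{thebibliography}
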